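# Piecewise fractional linear interval maps have no solenoids

## 1. A tent map with a cycle of two intervals and none of four

Take $T(x)=1-\tfrac65|x|$ on $[-1,1]$ and follow the turning point:
$$0\mapsto 1\mapsto -\tfrac15\mapsto \tfrac{19}{25}\mapsto \tfrac{11}{125}.$$
Put $J=[-\frac15,\frac{11}{125}]$. It contains $0$, where $T$ has its maximum $1$. At the ends, $T(-\frac15)=\frac{19}{25}$ and $T(\frac{11}{125})=\frac{559}{625}>\frac{19}{25}$. So $T(J)=[\frac{19}{25},1]$. This interval lies to the right of $0$, and $T$ maps it decreasingly onto $[T(1),T(\frac{19}{25})]=[-\frac15,\frac{11}{125}]=J$. Thus $J$ and $T(J)$ are disjoint and are interchanged by $T$. On $J$ we compute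
$$T^2(x)=1-\tfrac65\bigl(1-\tfrac65|x|\bigr)=-\tfrac15+\tfrac{36}{25}|x| .$$
This is again a tent, upside down, and its slope is the square of the old slope: the logarithm of the slope has doubled.

Can we go on, and find inside $J$ an interval $K$ such that $K,T(K),T^2(K),T^3(K)$ are pairwise disjoint and $T^4(K)=K$? A *lap* of a map is a maximal interval on which it is monotone. The point $0$ lies in at most one of the four intervals, so $T^4|_K$ has at most two laps. The longer one has length at least $|K|/2$, and $T^4$ has slope $\pm(\frac65)^4=\pm 2.0736$ on it. Its image has length at least $1.0368\,|K|>|K|$, yet it lies in $K$. So no such nondegenerate $K$ exists.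

The same count works for every tent $T_s(x)=1-s|x|$ on $[-1,1]$, $0<s\le 2$. If $K,\dots,T_s^{m-1}(K)$ are pairwise disjoint nondegenerate intervals and $T_s^m(K)=K$, then $T_s^m|_K$ has at most two laps and slopes $\pm s^m$, so
$$s^m\le 2. \tag{1}$$
For $s>1$ this leaves finitely many $m$. For $s<1$ the map is a contraction and all orbits converge. For $s=1$ the image is in $[0,1]$, where $T_1(x)=1-x$ is an involution, so orbits are eventually periodic. Hence no tent map carries cycles of disjoint intervals of unboundedly large period that contain an infinite limit set in all their unions.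

The argument has three ingredients: the logarithm of the return slope is *positive*, it *doubles* at each halving, and it is *bounded* by $\log 2$. What survives of this if the map has many pieces, with different slopes, and the pieces are bent?

## 2. Solenoids, the conjecture, and four theorems

Let $I$ be a compact interval and $C(I)$ the set of continuous maps $f:I\to I$. For $x\in I$, $\omega_f(x)$ is the set of limit points of $(f^n(x))_{n\ge0}$.

**Definition (solenoid).** An infinite set $\omega_f(x)$ is a *solenoid* if there are closed intervals $J_1,J_2,\dots\subset I$ and positive integers $m_k$ with $m_k\mid m_{k+1}$ and $m_k\to\infty$, such that for each $k$: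

- $J_k,f(J_k),\dots,f^{m_k-1}(J_k)$ are pairwise disjoint and $f^{m_k}(J_k)=J_k$;
- $\bigcup_{i<m_{k+1}}f^i(J_{k+1})\subset\bigcup_{i<m_k}f^i(J_k)$;
- $\omega_f(x)\subset\bigcup_{i<m_k}f^i(J_k)$.

It is a *doubling period solenoid* if the periods can be chosen with $m_{k+1}=2m_k$ for every $k$.

For $T(x)=1-\frac65|x|$ the intervals $[-\frac15,1]$ (period $1$) and $[-\frac15,\frac{11}{125}]$ (period $2$) satisfy the first two conditions for two levels, but Section 1 shows that there is no third level of period $4$. A full example of a doubling period solenoid is constructed in Section 11.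

**Definition ($K_n(I)$ and $\mathcal L_n(I)$).** $K_n(I)$ is the set of $f\in C(I)$ for which there are $t_0<\dots<t_n$, with $t_0,t_n$ the endpoints of $I$, and reals $a_i,b_i,c_i,d_i$ with $a_id_i-b_ic_i\ne0$ and $c_ix+d_i\neq0$ on $[t_{i-1},t_i]$, such that $f(x)=\frac{a_ix+b_i}{c_ix+d_i}$ on $[t_{i-1},t_i]$, $i=1,\dots,n$. $\mathcal L_n(I)$ is the set of $f\in C(I)$ for which there are such points $t_j$ with $f|_{[t_{j-1},t_j]}$ of class $C^1$ with Lipschitz, nowhere vanishing derivative, for each $j$.

The derivative of a fractional linear piece is $\frac{a_id_i-b_ic_i}{(c_ix+d_i)^2}$, which is smooth and nonzero on the compact piece. So $K_n(I)\subset\mathcal L_n(I)$. All tents $T_s$ lie in $K_2([-1,1])$, with $c_i=0$.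

Two facts may be quoted.

**Fact 1 (Kolyada).** Maps in $K_2(I)$ have no doubling period solenoids.

**Fact 2.** Piecewise smooth maps with finitely many pieces of monotonicity, whose derivative is Lipschitz continuous and nowhere vanishing on each piece, can have only solenoids that are doubling period. In particular this holds for all maps in $\mathcal L_n(I)$.

Together they say that maps in $K_2(I)$ have no solenoids. The conjecture, taken from https://www.avcr.cz/export/sites/avcr.cz/cs/veda-a-vyzkum/.content/dsc/dsc-teze/snoha_teze_dsc.pdf ("Academy of Sciences of Czech Republic"), is that the same holds for every number of pieces. It is true. We shall use Fact 2 but not Fact 1.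

**Theorem A.** No $f\in K_n(I)$, $n\ge1$, has a solenoid.

**Theorem B.** If $f\in\mathcal L_n(I)$ and $|f'|^{-1/2}$ is concave on each piece (for $C^3$ pieces: the Schwarzian satisfies $Sf\ge0$), then $f$ has no solenoid.

**Theorem C.** If $f\in\mathcal L_n(I)$ has a solenoid, then the sequence $D_k$ defined in (10) below (a signed sum of the jumps of $\log|f'|$ at break points) is eventually constant. In particular, if $f\in\mathcal L_2(I)$ has a solenoid, then $t_1$ is a turning point and $|f'(t_1-)|=|f'(t_1+)|$.

**Theorem D.** Let $f_t(x)=t-(1+t)\frac{|x|+x^2}{2}$ on $[-1,1]$. Then $f_t\in\mathcal L_2([-1,1])$ for $t\in[0,1]$, and for some $t\in(0,1)$ the map $f_t$ has a doubling period solenoid. So "$Sf\ge0$" in Theorem B cannot be replaced by "$Sf<0$", nor "fractional linear" by "quadratic" in Theorem A.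

Here $Sf=\frac{f'''}{f'}-\frac32\bigl(\frac{f''}{f'}\bigr)^2$, and a turning point is an interior point at which $f$ changes its direction of monotonicity.

## 3. Skew tents, and where lap counting stops

Allow two slopes: $T(x)=1+ax$ for $x\le0$ and $T(x)=1-bx$ for $x\ge0$, with $a,b>0$, on a compact interval that $T$ maps into itself. Write $\alpha=\log a$, $\beta=\log b$. Suppose that halving goes on forever around $0$: there are nested intervals $H_k\ni0$ such that $R_k=T^{2^k}|_{H_k}$ maps $H_k$ onto $H_k$, is affine on each side of its turning point $0$, and interchanges the disjoint intervals $H_{k+1}$ and $R_k(H_{k+1})$.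

If $R_k$ has a maximum at $0$, then $R_k(0)$ is the right end of $H_k$, so $R_k(H_{k+1})$ lies to the right of $H_{k+1}$. For a minimum it lies to the left. Let $p_k$ be the logarithm of the absolute slope of $R_k$ on the side of $0$ that contains $R_k(H_{k+1})$, and $q_k$ that on the other side. On $H_{k+1}$ we have $R_{k+1}=R_k\circ R_k$, and the outer $R_k$ acts on $R_k(H_{k+1})$, with negative slope $-e^{p_k}$. So a maximum becomes a minimum and conversely, the sides exchange roles, and
$$p_{k+1}=p_k+q_k,\qquad q_{k+1}=2p_k,\qquad p_0=\beta,\quad q_0=\alpha. \tag{2}$$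
Thus $p_0,p_1,p_2,p_3=\beta,\ \alpha+\beta,\ \alpha+3\beta,\ 3\alpha+5\beta$. Also $p_{k+1}=2p_k+(q_k-p_k)$, and $q_{k+1}-p_{k+1}=-(q_k-p_k)$, so
$$p_{k+1}=2p_k+(-1)^k(\alpha-\beta),\qquad p_k=\tfrac{2^k}{3}(\alpha+2\beta)+\tfrac{(-1)^k}{3}(\beta-\alpha).$$
The doubling law has acquired an error that does not decay. With the crude bound $p_{k+1}\ge2p_k-|\alpha-\beta|$ nothing follows: the constant sequence $p_k=|\alpha-\beta|$ satisfies it. This is where the tent argument stops.

Here we can still finish, using the exact signs. The ends of the gap between $H_{k+1}$ and $R_k(H_{k+1})$ go to opposite intervals, so $R_k$, which is affine on the gap, maps it over itself and $p_k\ge0$. The lap count gives $\min(p_k,q_k)\le\log2$, and $|p_k-q_k|=|\alpha-\beta|$, so $p_k$ is bounded. Boundedness forces $\alpha+2\beta=0$, whence $p_k=(-1)^k\beta$. Then $p_k\ge0$ for all $k$ forces $\beta=0=\alpha$, which is the tent $1-|x|$ of Section 1 with its eventually periodic orbits.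

With many break points there is no such closed formula, but two lessons remain. First, the error is a *difference*: put $j=\beta-\alpha$ and let $D_k=0$ or $j$ according to whether $0$ is in the left or the right one of the two intervals in $H_k$. Then $D_0,D_1,D_2,\ldots=0,j,0,\dots$ and $p_{k+1}=2p_k+D_k-D_{k+1}$. So $p_k+D_k$ is a bounded quantity that increases by exactly $p_k\ge0$ at each step, which forces $p_k\to0$, and then $D_{k+1}-D_k\to0$. Second, the real quantity of interest is the slope *across the gap*.

Bent pieces bring another difficulty. Suppose the errors coming from curvature are summable. That alone is not enough: $p_k=2^{-k}$ satisfies $p_{k+1}=2p_k-\frac32\,2^{-k}$. We shall need curvature errors small *relative to* $p_k$. This will be Lemma 1.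

## 4. Hulls and gaps of a doubling solenoid

Until the end of Section 7, $f\in\mathcal L_n(I)$ has a solenoid. By Fact 2 we choose intervals $J_k$ of periods $m_k$ with $m_{k+1}=2m_k$. Let $P=\{t_0,\dots,t_n\}$. Let $\varphi=\log|f'|$ on each piece, with one-sided values $\varphi(x\pm)$ at points of $P$. Since $f'$ is Lipschitz and bounded away from $0$ on each piece, $\varphi$ is Lipschitz there; let $A$ be a common constant. For $b\in\{t_1,\dots,t_{n-1}\}$ put $j_b=\varphi(b+)-\varphi(b-)$, and let
$$V=A|I|+\sum_b|j_b| .$$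

**Step 1 (indexing the intervals).** *We want the levels to fit together as a binary tree on which $f$ acts by adding $1$.* Write $J_k^i=f^i(J_k)$ with $i\in\mathbb Z/m_k$, so $f(J_k^i)=J_k^{i+1}$. These are finitely many disjoint closed intervals, hence the components of their union $W_k$, and $W_{k+1}\subset W_k$. By connectedness each level-$(k+1)$ interval lies in exactly one level-$k$ interval. If $J_{k+1}^a\subset J_k^i$, then applying $f$ gives $J_{k+1}^{a+1}\subset J_k^{i+1}$. So all level-$k$ intervals contain equally many level-$(k+1)$ intervals, namely two. Shifting the indices level by level, so that $J_{k+1}^0\subset J_k^0$, we get $J_{k+1}^a\subset J_k^{a\bmod m_k}$. For instance, with $m_1=1$, $m_2=2$, $m_3=4$: intervals $0,2$ of level $3$ lie in interval $0$ of level $2$, and $1,3$ lie in interval $1$.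

**Step 2 (the invariant set).** *We need a set from which to take endpoints.* Let $X=\bigcap_kW_k$, compact and nonempty. Clearly $f(X)\subset X$. If $y\in X$, then $f(W_k)=W_k$ shows that the compact sets $f^{-1}(y)\cap W_k$ are nonempty. They are nested, so they have a common point, which lies in $X$ and maps to $y$. Hence $f(X)=X$. A preimage in $X$ of a point of $J_k^{i+1}$ lies in some $J_k^l$ with $J_k^{l+1}=J_k^{i+1}$, so $l=i$. Therefore
$$f(X\cap J_k^i)=X\cap J_k^{i+1}.$$
As $X\ne\emptyset$, every $X\cap J_k^i$ is nonempty. It is infinite, since $J_k^i$ contains arbitrarily many disjoint deeper level intervals, each meeting $X$. Finally, *$X$ contains no periodic point*: if $f^q(z)=z\in X\cap J_k^i$ with $1\le q<m_k$, then $z\in J_k^i\cap J_k^{i+q}=\emptyset$.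

**Step 3 (hulls).** *We shrink the intervals so that their endpoints are in $X$ and no break point is in a gap.* As $P$ is finite, there is $k_0$ with $P\cap W_k\subset X$ for $k\ge k_0$. From now on $k\ge k_0$. Let $I_k^i$ be the convex hull of $X\cap J_k^i$, a nondegenerate closed interval contained in $J_k^i$, with endpoints in $X$. We claim
$$f(I_k^i)=I_k^{i+1}.$$
Since $f$ is strictly monotone on each piece, its extreme values on $I_k^i$ are taken at endpoints of $I_k^i$ or at points of $P\cap I_k^i\subset X$. So the endpoints of $f(I_k^i)$ lie in $f(X\cap J_k^i)=X\cap J_k^{i+1}$, and $f(I_k^i)\subset I_k^{i+1}$. Conversely, $f(I_k^i)$ is an interval containing $X\cap J_k^{i+1}$, so it contains the hull.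

**Step 4 (gaps).** *We isolate the place where the map stretches.* The set $X\cap J_k^i$ is the union of $X\cap J_{k+1}^i$ and $X\cap J_{k+1}^{i+m_k}$, which lie in disjoint intervals. So $I_k^i$ is a disjoint union
$$I_k^i=(\text{left child})\cup G_k^i\cup(\text{right child}),\qquad G_k^i=(x_k^i,y_k^i),$$
where the children are $I_{k+1}^i$ and $I_{k+1}^{i+m_k}$ in some order, and $G_k^i$ is a nonempty open interval, the *gap*. Here $x_k^i$, the right end of the left child, and $y_k^i$, the left end of the right child, are in $X$, and $G_k^i\cap X=\emptyset$. As $P\cap W_k\subset X$, also $G_k^i\cap P=\emptyset$, so $\overline{G_k^i}$ lies in one piece. Let $U_k=\bigcup_iI_k^i$ and $u_k=|U_k|>0$. Then $\sum_i|G_k^i|=u_k-u_{k+1}$.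

**Step 5 (the stretching number $\Lambda_k$).** *This is the substitute for the logarithm of the return slope.* By Step 3 the points $f(x_k^i),f(y_k^i)$ lie in the two different children of $I_k^{i+1}$. As $f$ is monotone on $\overline{G_k^i}$, we get $f(G_k^i)\supset G_k^{i+1}$. Hence
$$\lambda_k^i:=\log\frac{|f(G_k^i)|}{|G_k^{i+1}|}\ge0,\qquad \Lambda_k:=\sum_{i\in\mathbb Z/m_k}\lambda_k^i=\sum_i\log\frac{|f(G_k^i)|}{|G_k^i|}\ge0, \tag{3}$$
the middle equality because $i\mapsto i+1$ permutes the gaps. By the mean value theorem there is $\xi_k^i\in G_k^i$ with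
$$\varphi(\xi_k^i)=\log\frac{|f(G_k^i)|}{|G_k^i|}=\lambda_k^i+\log\frac{|G_k^{i+1}|}{|G_k^i|}. \tag{4}$$
We also record the version using the ends of the gaps:
$$\ell_k:=\tfrac12\sum_i\bigl(\varphi(x_k^i+)+\varphi(y_k^i-)\bigr),\qquad |\ell_k-\Lambda_k|\le A\sum_i|G_k^i|\le Au_k, \tag{5}$$
since each of $\varphi(x_k^i+),\varphi(y_k^i-)$ differs from $\varphi(\xi_k^i)$ by at most $A|G_k^i|$. For a tent, $\ell_k=\Lambda_k=m_k\log s$ would hold.

## 5. Bounded distortion and the bound on $\Lambda_k$

**Step 6 (distortion).** *We compare derivatives along an orbit with gap slopes.* Two values of $\varphi$ on $I_k^l$ (one-sided values being taken within $I_k^l$) differ by at most $\mathrm{var}_l:=A|I_k^l|+\sum_{b\in I_k^l}|j_b|$, the sum over break points $b\in\{t_1,\dots,t_{n-1}\}$. The $I_k^l$ are disjoint, so $\sum_l\mathrm{var}_l\le V$. Let $s\in I_k^i$ with $f^j(s)\notin P$ for $0\le j<m_k$. Then $\log|(f^{m_k})'(s)|=\sum_{j<m_k}\varphi(f^j(s))$, with $f^j(s)\in I_k^{i+j}$. Comparing each term with $\varphi(\xi_k^{i+j})$ and using $\sum_l\varphi(\xi_k^l)=\Lambda_k$,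
$$\bigl|\log|(f^{m_k})'(s)|-\Lambda_k\bigr|\le V. \tag{6}$$
Only finitely many $s$ are excluded, because $f$ is finite-to-one.

**Step 7 (lap count).** *We bound $\Lambda_k$ from above, as in (1).* On $I_k^l$ the map $f$ has at most $1+\#(P\cap\operatorname{int}I_k^l)$ laps, and lap numbers multiply at most under composition. So $f^{m_k}|_{I_k^i}$ has at most
$$\prod_l\bigl(1+\#(P\cap\operatorname{int}I_k^l)\bigr)\le2^{\sum_l\#(P\cap\operatorname{int}I_k^l)}\le2^{n-1}$$
laps, since $t_0,t_n$ are never interior. The longest lap has length at least $2^{-(n-1)}|I_k^i|$. By (6) its image has length at least $e^{\Lambda_k-V}2^{-(n-1)}|I_k^i|$, and the image is contained in $I_k^i$. Therefore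
$$\Lambda_k\le\Lambda^*:=V+(n-1)\log2,\qquad f^{m_k}|_{I_k^i}\ \text{is Lipschitz with constant}\ M:=e^{\Lambda^*+V}, \tag{7}$$
for every $k\ge k_0$. The second part follows from (6): a continuous function, piecewise $C^1$ with derivative bounded by $M$ off a finite set, is $M$-Lipschitz.

## 6. The children are short when $\Lambda_k$ is small

If $\Lambda_k$ is tiny, each gap is mapped almost exactly onto the next gap. Then an endpoint of a gap almost returns to itself after two turns. But two turns interchange the two children of the level-$(k+1)$ interval that ends there. So that interval must be very short.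

**Lemma 1.** There is $C$ such that for all $k\ge k_0$
$$u_{k+1}\le C\Lambda_k(u_k-u_{k+1}). \tag{8}$$

*Proof.* Fix $k,i$, and write $m=m_k$, $G^l=G_k^l$, $\lambda^l=\lambda_k^l$. Let $I_{k+1}^a$ be a child of $I_k^i$.

**Step 8 (a pseudo-orbit of gap endpoints).** *We measure how far $f$ misses the next endpoint.* Let $w_j$ be the endpoint of $G^{i+j}$ that lies in $I_{k+1}^{a+j}$, for $0\le j\le2m$. As $a$ is taken modulo $m_{k+1}=2m$ and $i$ modulo $m$, we have $w_{2m}=w_0$. Both $f(w_j)$ and $w_{j+1}$ lie in $I_{k+1}^{a+j+1}$. They are the ends, on the same side, of the intervals $f(G^{i+j})\supset G^{i+j+1}$. So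
$$|f(w_j)-w_{j+1}|\le|f(G^{i+j})|-|G^{i+j+1}|=(e^{\lambda^{i+j}}-1)|G^{i+j+1}|\le e^{\Lambda^*}\lambda^{i+j}|G^{i+j+1}|,$$
using $e^\lambda-1\le\lambda e^\lambda$ and $\lambda^{i+j}\le\Lambda_k\le\Lambda^*$.

**Step 9 (propagating the misses).** *We bound the derivative of the remaining iterates.* Let $0\le j<2m$ and $s=2m-1-j$. For all but finitely many $z\in I_k^{i+j+1}$ the point $f^{l-j-1}(z)$ lies in $I_k^{i+l}$ and off $P$ for $j+1\le l\le2m-1$. We compare $\varphi$ there with $\varphi(\xi_k^{i+l})$. Each interval is visited at most twice, so the total error is at most $2V$, and by (4)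
$$\log|(f^s)'(z)|\le2V+\sum_{l=j+1}^{2m-1}\Bigl(\lambda^{i+l}+\log\frac{|G^{i+l+1}|}{|G^{i+l}|}\Bigr)\le2V+2\Lambda^*+\log\frac{|G^i|}{|G^{i+j+1}|}.$$
The logarithms telescope, and $G^{i+2m}=G^i$. So $f^s$ is Lipschitz on $I_k^{i+j+1}$ with constant $e^{2V+2\Lambda^*}|G^i|/|G^{i+j+1}|$. (For $s=0$ the bound is trivially true.)

**Step 10 (the return miss).** *We add up.* Since $w_{2m}=w_0$,
$$|f^{2m}(w_0)-w_0|\le\sum_{j=0}^{2m-1}\bigl|f^{2m-1-j}(f(w_j))-f^{2m-1-j}(w_{j+1})\bigr|.$$
By Steps 8 and 9 the $j$-th term is at most $e^{3\Lambda^*+2V}\lambda^{i+j}|G^i|$; the factor $|G^{i+j+1}|$ cancels. As $\sum_{j<2m}\lambda^{i+j}=2\Lambda_k$,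
$$|f^{2m}(w_0)-w_0|\le2e^{3\Lambda^*+2V}\Lambda_k|G_k^i|.$$

**Step 11 (two turns exchange grandchildren).** *We turn the small miss into a small interval.* The map $f^{2m}=f^{m_{k+1}}$ interchanges the two children $I_{k+2}^a,I_{k+2}^{a+m_{k+1}}$ of $I_{k+1}^a$. The point $w_0$ is an endpoint of $I_{k+1}^a$. Let $B_1$ be the child containing $w_0$ and $B_2$ the other one. Then $f^{2m}(w_0)\in B_2$, so the segment from $w_0$ to $f^{2m}(w_0)$ contains $B_1\cup G_{k+1}^a$. Moreover $B_2=f^{m_{k+1}}(B_1)$, so $|B_2|\le M|B_1|$ by (7) at level $k+1$. Hence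
$$|I_{k+1}^a|=|B_1|+|G_{k+1}^a|+|B_2|\le(1+M)\cdot2e^{3\Lambda^*+2V}\Lambda_k|G_k^i|.$$
Summing over both children and over all $i$ gives (8) with $C=4(1+M)e^{3\Lambda^*+2V}$. $\square$

Three consequences follow. From $\Lambda_k\le\Lambda^*$ we get $u_{k+1}\le C\Lambda^*(u_k-u_{k+1})$, that is, $u_{k+1}\le\rho u_k$ with $\rho=\frac{C\Lambda^*}{1+C\Lambda^*}<1$. From $u_k-u_{k+1}\le u_k$ we get the second relation below. From $u_{k+1}>0$ in (8) we get the third:
$$\sum_ku_k<\infty,\qquad u_{k+1}\le C\Lambda_ku_k,\qquad\Lambda_k>0\quad\text{for all }k\ge k_0. \tag{9}$$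

## 7. The doubling recursion and its telescoping error

For $b\in\{t_1,\dots,t_{n-1}\}\cap X$ let $\varepsilon_k(b)=0$ or $1$ according to whether $b$ lies in the left or right child of the level-$k$ interval $I_k^i$ containing it. (It lies in a child because $b\in X$.) Put
$$D_k=\sum_bj_b\,\varepsilon_k(b). \tag{10}$$
The sequence $D_k$ takes only finitely many values. For the skew tents of Section 3 this is the $D_k=0,j,0,j,\dots$ found there.

**Lemma 2.** For all $k\ge k_0$,
$$\ell_{k+1}=2\ell_k+D_k-D_{k+1}+E_k,\qquad|E_k|\le Au_{k+1}. \tag{11}$$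

*Proof.* **Step 12 (walking from a gap to the gap of its parent).** *The right end of a left child is the left end of the parent's gap, so we can walk from one gap to the other inside a single child.* Let $I_{k+1}^a$ be the left child of $I_k^i$. Its right endpoint is $x_k^i$, and its right child is $[y_{k+1}^a,x_k^i]$. Walk from $y_{k+1}^a-$ to $x_k^i+$: we cross exactly the jumps at points of $P$ in this closed right child. Walk from $x_{k+1}^a+$ to $x_k^i+$: we first traverse the gap $G_{k+1}^a$, which contains no point of $P$, and then cross the same jumps. Apart from jumps, $\varphi$ changes by at most $A|I_{k+1}^a|$. Hence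
$$\tfrac12\bigl(\varphi(x_{k+1}^a+)+\varphi(y_{k+1}^a-)\bigr)=\varphi(x_k^i+)-\sum_{b\in\text{right child of }I_{k+1}^a}j_b+e_a,\qquad|e_a|\le A|I_{k+1}^a|.$$
If $I_{k+1}^a$ is the right child of $I_k^i$, its left endpoint is $y_k^i$ and its left child is $[y_k^i,x_{k+1}^a]$. Walking from $y_k^i-$ to $x_{k+1}^a+$ or to $y_{k+1}^a-$ we cross the jumps in this left child, so
$$\tfrac12\bigl(\varphi(x_{k+1}^a+)+\varphi(y_{k+1}^a-)\bigr)=\varphi(y_k^i-)+\sum_{b\in\text{left child of }I_{k+1}^a}j_b+e_a,\qquad|e_a|\le A|I_{k+1}^a|.$$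
All crossed points are in $P\cap W_k\subset X$. None is $t_0$ or $t_n$: if $t_0\in X$, it is the left endpoint of the level intervals containing it, so it lies in left children only, and it is not in the left child of a right child. The case of $t_n$ is symmetric.

**Step 13 (summation).** *We collect the coefficient of each jump.* Sum over all $a\in\mathbb Z/m_{k+1}$. Each $i$ contributes $\varphi(x_k^i+)$ from its left child and $\varphi(y_k^i-)$ from its right child, in total $2\ell_k$. The coefficient of $j_b$ is $-1$ if $b$ is in the right child of a left child, that is, $(\varepsilon_k(b),\varepsilon_{k+1}(b))=(0,1)$. It is $+1$ if the pair is $(1,0)$, and $0$ otherwise. So it equals $\varepsilon_k(b)-\varepsilon_{k+1}(b)$. The errors add up to at most $A\sum_a|I_{k+1}^a|=Au_{k+1}$. $\square$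

**Lemma 3.** $\ell_k\to0$, $\Lambda_k\to0$, and $D_{k+1}=D_k$ for all large $k$. Consequently, for all large $k$,
$$\ell_{k+1}\ge2\ell_k-Au_{k+1}. \tag{12}$$

*Proof.* *We absorb the jump term into the unknown, as for skew tents.* Let $Y_k=\ell_k+D_k$. It is bounded, by (5) and $0\le\Lambda_k\le\Lambda^*$. By (11),
$$Y_{k+1}-Y_k=\ell_k+E_k\ge-A(u_k+u_{k+1}),$$
since $\ell_k\ge\Lambda_k-Au_k\ge-Au_k$. So $Y_k+A\sum_{r=k_0}^{k-1}(u_r+u_{r+1})$ is nondecreasing. It is bounded because $\sum u_k<\infty$ by (9). Hence it converges, and so does $Y_k$. Therefore $\ell_k=Y_{k+1}-Y_k-E_k\to0$, and $\Lambda_k\to0$ by (5). Now (11) gives $D_{k+1}-D_k=2\ell_k-\ell_{k+1}+E_k\to0$. As $D_k$ takes finitely many values, it is eventually constant, and (11) becomes (12). $\square$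

## 8. The chord identity for fractional linear maps, and Theorem A

Everything so far holds for $\mathcal L_n(I)$. By (12) and (9), the recursion for $\ell_k$ has an error $Au_{k+1}\le AC\Lambda_ku_k$, which is negligible against $\Lambda_k$. To conclude we must pass between $\ell_k$ and $\Lambda_k$, and the general estimate (5) costs $Au_k$. This is too much: (9) bounds $u_{k+1}$, and not $u_k$, by a small multiple of $\Lambda_k$. Fractional linear maps make this cost vanish.

For $g(x)=\frac{\alpha x+\beta}{\gamma x+\delta}$ with $\Delta=\alpha\delta-\beta\gamma$,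
$$g(x)-g(y)=\frac{\Delta(x-y)}{(\gamma x+\delta)(\gamma y+\delta)},\qquad g'(x)=\frac{\Delta}{(\gamma x+\delta)^2},\qquad g'(x)g'(y)=\Bigl(\frac{g(x)-g(y)}{x-y}\Bigr)^2. \tag{13}$$
For example, $g(x)=\frac1{1+x}$ on $[0,1]$ has $g'(0)g'(1)=(-1)(-\frac14)=\frac14$, and the chord slope is $-\frac12$.

**Proof of Theorem A.** Suppose $f\in K_n(I)$ has a solenoid. Since $K_n(I)\subset\mathcal L_n(I)$, Sections 4–7 apply. Each $\overline{G_k^i}$ lies in one piece, so by (13)
$$\tfrac12\bigl(\varphi(x_k^i+)+\varphi(y_k^i-)\bigr)=\log\frac{|f(G_k^i)|}{|G_k^i|}.$$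
Summing over $i$, $\ell_k=\Lambda_k$ exactly. By (12) and (9), for all large $k$,
$$\Lambda_{k+1}\ge2\Lambda_k-Au_{k+1}\ge(2-ACu_k)\Lambda_k\ge\tfrac32\Lambda_k,$$
because $u_k\to0$. Since $\Lambda_k>0$ by (9), $\Lambda_k\to\infty$. This contradicts $\Lambda_k\to0$ in Lemma 3. $\blacksquare$

## 9. Concavity of $|f'|^{-1/2}$: Theorem B

The proof above needs only one direction of the equality $\ell_k=\Lambda_k$, namely $\ell_k\ge\Lambda_k$.

**Proof of Theorem B.** Let $w=|f'|^{-1/2}$ be concave on an interval $[x,y]$ in one piece, and let $l$ be the affine function with $l(x)=w(x)$, $l(y)=w(y)$. Then $w\ge l>0$ on $[x,y]$. For an affine $l$ one has $\int_x^yl^{-2}=\frac{y-x}{l(x)l(y)}$: if $l$ is constant this is clear, and otherwise $-\frac1{l'l}$ is a primitive, giving $\frac{1}{l'}\cdot\frac{l(y)-l(x)}{l(x)l(y)}$. So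
$$|f(y)-f(x)|=\int_x^yw^{-2}\le\int_x^yl^{-2}=\frac{y-x}{w(x)w(y)}=(y-x)\sqrt{|f'(x)f'(y)|}. \tag{14}$$
Suppose $f$ has a solenoid. Applying (14) to the closed gaps, taking logarithms and summing, we get $\ell_k\ge\Lambda_k>0$. By (12) and (9), for all large $k$,
$$\ell_{k+1}\ge2\ell_k-AC\Lambda_ku_k\ge(2-ACu_k)\ell_k\ge\tfrac32\ell_k>0.$$
This contradicts $\ell_k\to0$.

For $C^3$ pieces, say $f'>0$ (otherwise replace $f$ by $-f$, which changes neither $w$ nor $Sf$),
$$w'=-\tfrac12(f')^{-3/2}f'',\qquad w''=\tfrac34(f')^{-5/2}(f'')^2-\tfrac12(f')^{-3/2}f'''=-\tfrac12(Sf)\,w,$$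
so concavity of $w$ means $Sf\ge0$. $\blacksquare$

## 10. One turning point: Theorem C

**Proof of Theorem C.** The first statement is contained in Lemma 3. Let $n=2$, $c=t_1$, and let $f\in\mathcal L_2(I)$ have a solenoid.

**Step 14 ($c$ is a turning point).** *We exclude monotone maps.* If $f$ were monotone on $I$, then $f^2$ would be nondecreasing. Its orbits would be monotone, hence convergent, and all $\omega_f(x)$ finite. So $c$ is a turning point.

**Step 15 ($c$ is interior to a level interval).** *We locate $c$ at every level.* Suppose that for some $k\ge k_0$ the point $c$ is not in the interior of any $I_k^i$. Then $f$ is strictly monotone on each $I_k^i$, so $f^{m_k}|_{I_k^i}$ is a monotone homeomorphism onto $I_k^i$. Then $f^{2m_k}$ is increasing there and fixes the endpoints of $I_k^i$. These are in $X$, which has no periodic points: a contradiction. So for every $k\ge k_0$ the point $c$ is interior to some $I_k^i$, and $c\in X$.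

**Step 16 ($\varepsilon_k(c)$ alternates).** *We repeat the argument for skew tents.* Let $c\in\operatorname{int}I_k^i$ and $R=f^{m_k}|_{I_k^i}$. The other level-$k$ intervals do not contain $c$, so $R$ is strictly monotone on each side of $c$ with an extremum at $c$. As $R(I_k^i)=I_k^i$, the value $R(c)$ is the right endpoint of $I_k^i$ for a maximum and the left endpoint for a minimum. As $R$ interchanges the two children, $R(c)$ lies in the child not containing $c$. So for a maximum $c$ is in the left child and $\varepsilon_k(c)=0$; for a minimum $\varepsilon_k(c)=1$. In the first case the other child is to the right of $c$, in the second to the left. In both cases $R$ is decreasing on it. On the child containing $c$ we have $f^{m_{k+1}}=R\circ R$, where the outer $R$ acts on the other child and is decreasing. So $f^{m_{k+1}}$ has at $c$ an extremum of the opposite type, and by the same reasoning at level $k+1$ we get $\varepsilon_{k+1}(c)=1-\varepsilon_k(c)$.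

**Step 17 (conclusion).** *We compare with Lemma 3.* Here $D_k=j_c\varepsilon_k(c)$ alternates between $0$ and $j_c$, and it is eventually constant. So $j_c=0$, that is, $|f'(c-)|=|f'(c+)|$. $\blacksquare$

## 11. Quadratic pieces with a solenoid: Theorem D

Write $f=f_t$, $t\in[0,1]$. The map is even, $f(0)=t$, $f(\pm1)=-1$, and on $[0,1]$
$$f'(x)=-(1+t)\,\frac{1+2x}{2}<0,\qquad f''=-(1+t),\qquad f'''=0 .$$
So $f$ maps $[-1,1]$ into $[-1,t]\subset[-1,1]$. It belongs to $\mathcal L_2([-1,1])$ with $t_1=0$, and $Sf=-\frac32(f''/f')^2<0$ on each side of $0$. We find the parameter as the common point of nested intervals $T_k$, on each of which a rescaled copy of the initial situation occurs.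

**Step 18 (the inductive statement).** *We say what is to be reproduced at each level.* We construct nested intervals $T_k=[\alpha_k,\beta_k]$ with $\alpha_k<\beta_k$, signs $\sigma_k$, and continuous functions $p_k:T_k\to(0,1]$ such that, with $Q_k=\sigma_kf_t^{2^k}$ and $v_k(t)=Q_k(0)$, for all $t\in T_k$:

- (i) $0\notin f^j([0,p_k])$ for $1\le j<2^k$; $Q_k$ is strictly decreasing on $[0,p_k]$, and $Q_k(p_k)=-p_k$;
- (ii) $0\le v_k\le p_k$; $v_k=0$ exactly at $t=\alpha_k$; $v_k=p_k$ at $t=\beta_k$;
- (iii) at $t=\alpha_k$, $|Q_k'(0+)|<1$.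

By (i), each interval $f^j([0,p_k])$ with $1\le j<2^k$ lies on one side of $0$. So $Q_k$ is smooth on $[0,p_k]$ (one-sidedly at $0$) with nonzero derivative, and $Q_k'(x)$ is jointly continuous on $\{(t,x):t\in T_k,\ 0\le x\le p_k(t)\}$. The rule $S(g\circ h)=(Sg\circ h)(h')^2+Sh$ gives $SQ_k<0$ on $[0,p_k]$.

For $k=0$ take $T_0=[0,1]$, $\sigma_0=1$, $p_0=1$. Then $v_0=t$, and $|f_0'(0+)|=\frac12<1$; all three conditions hold.

**Step 19 (renormalization: condition (i) at level $k+1$).** *We restrict to the interval cut off by the fixed point.* Let $t\in(\alpha_k,\beta_k]$. Then $Q_k(x)-x$ is strictly decreasing on $[0,p_k]$, equals $v_k>0$ at $0$ and $-2p_k<0$ at $p_k$. Let $z(t)\in(0,p_k)$ be its unique zero. It is continuous in $t$: for small $\epsilon>0$ the function is positive at $z-\epsilon$ and negative at $z+\epsilon<p_k$, and this persists for nearby $t$. Moreover $z=Q_k(z)<Q_k(0)=v_k$. Set $p_{k+1}=z$ and $\sigma_{k+1}=-\sigma_k$. Since $f$ is even, $Q_k\circ Q_k=\sigma_kf^{2^{k+1}}$, so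
$$Q_{k+1}=-Q_k\circ Q_k.$$
The map $Q_k$ sends $[0,z]$ decreasingly onto $[z,v_k]\subset(0,p_k]$, where it is again decreasing. So $Q_k\circ Q_k$ is strictly increasing on $[0,z]$, $Q_{k+1}$ is strictly decreasing there, and $Q_{k+1}(z)=-z$. Let $x\in[0,z]$. Then $f^j(x)\ne0$ for $1\le j<2^k$ by (i). Also $|f^{2^k}(x)|=Q_k(x)\in[z,v_k]$ is nonzero. For $1\le j<2^k$, evenness gives $f^{2^k+j}(x)=f^j(Q_k(x))$, which is nonzero by (i), since $Q_k(x)\in[0,p_k]$. So (i) holds at level $k+1$, for all $t\in(\alpha_k,\beta_k]$.

**Step 20 (the new parameter interval: condition (ii)).** *We find where $v_{k+1}$ runs from $0$ to $p_{k+1}$.* We have $v_{k+1}(t)=-Q_k(v_k)$. By (iii) and continuity of the derivative there are $s<1$ and $\delta>0$ with $|Q_k'(x)|\le s$ for $t\in[\alpha_k,\alpha_k+\delta]$, $0\le x\le\delta$. Since $v_k\to0$ as $t\to\alpha_k$, for $t>\alpha_k$ close to $\alpha_k$ we get $Q_k(v_k)\ge v_k-sv_k>0$, so $v_{k+1}<0$. At $t=\beta_k$ we have $v_{k+1}=-Q_k(p_k)=p_k>z$. Let $\beta_{k+1}$ be the smallest $t\in(\alpha_k,\beta_k]$ with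 $v_{k+1}(t)=z(t)$. It exists by the intermediate value theorem, because $v_{k+1}-z$ is continuous, negative near $\alpha_k$ and positive at $\beta_k$. Let $\alpha_{k+1}$ be the largest $t\in(\alpha_k,\beta_{k+1})$ with $v_{k+1}(t)=0$. It exists because $v_{k+1}$ is negative near $\alpha_k$ and equals $z>0$ at $\beta_{k+1}$. On $(\alpha_{k+1},\beta_{k+1}]$ we have $v_{k+1}>0$, and on $[\alpha_{k+1},\beta_{k+1})$ we have $v_{k+1}<z$. So (ii) holds on $T_{k+1}=[\alpha_{k+1},\beta_{k+1}]\subset(\alpha_k,\beta_k]$.

**Step 21 (condition (iii)).** *Here negative Schwarzian enters.* At $t=\alpha_{k+1}$ we have $Q_k(v_k)=0$ and $Q_k(0)=v_k>0$: the points $0$ and $v_k$ are interchanged. Since $SQ_k<0$, the function $w=|Q_k'|^{-1/2}$ satisfies $w''=-\frac12(SQ_k)w>0$, so it is strictly convex on $[0,v_k]$. With the affine interpolation $l$ we have $w<l$ inside, and (14) holds with the strict reverse inequality: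
$$Q_k'(0+)\,Q_k'(v_k)<\Bigl(\frac{Q_k(v_k)-Q_k(0)}{v_k}\Bigr)^2=1 .$$
By the chain rule $|Q_{k+1}'(0+)|=Q_k'(0+)Q_k'(v_k)$, so (iii) holds. The induction is complete.

As a check by hand, for $k=0$: $v_1=-f_t(t)=t\bigl(\frac{(1+t)^2}{2}-1\bigr)$, whose only zero in $(0,1]$ is $\alpha_1=\sqrt2-1$. There $f'(0+)f'(t)=\frac{(1+t)^2(1+2t)}{4}=\frac{2\sqrt2-1}{2}\approx0.914<1$.

**Step 22 (inequalities at the limit parameter).** *We fix $t$ and collect what we know.* Let $t\in\bigcap_kT_k$, which is nonempty by compactness. As $T_{k+1}\subset(\alpha_k,\beta_k]$, we have $t>\alpha_k$ and so $v_k>0$ for all $k$; in particular $t=v_0>0$. Moreover $v_k<p_k$: if $v_k=p_k$, then $v_{k+1}=-Q_k(p_k)=p_k>p_{k+1}$, contradicting (ii). For $k=0$ this gives $t<1$. Recall also that $p_{k+1}<v_k$ and $p_{k+1}<p_k$.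

**Step 23 (the invariant intervals).** *We define $J_k$.* Let
$$C_k=\sigma_k[-v_{k+1},v_k],\qquad\text{where }-v_{k+1}=Q_k(v_k).$$
Note that $v_{k+1}<p_{k+1}<v_k<p_k$. On $[-v_{k+1},v_k]$ the even function $Q_k$ has its maximum $v_k$ at $0$ and its minimum at an endpoint. At $v_k$ its value is $-v_{k+1}$. At the other endpoint, $Q_k(-v_{k+1})=Q_k(v_{k+1})>Q_k(p_{k+1})=p_{k+1}>-v_{k+1}$. So $Q_k([-v_{k+1},v_k])=[-v_{k+1},v_k]$, and by evenness $f^{2^k}(C_k)=C_k$.

Next, $C_{k+1}=\sigma_{k+1}[-v_{k+2},v_{k+1}]=\sigma_k[-v_{k+1},v_{k+2}]\subset C_k$, because $v_{k+2}<p_{k+2}<p_{k+1}<v_k$. Also $C_{k+1}\subset(-p_{k+1},p_{k+1})$, because $v_{k+1}<p_{k+1}$ and $v_{k+2}<p_{k+1}$. Therefore $\sigma_kf^{2^k}(C_{k+1})=Q_k(C_{k+1})\subset(Q_k(p_{k+1}),Q_k(0)]=(p_{k+1},v_k]$, and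
$$C_{k+1}\cap f^{2^k}(C_{k+1})=\emptyset .$$

**Step 24 (disjointness of the whole cycle).** *We show by induction on $k$ that $f^i(C_k)$, $0\le i<2^k$, are pairwise disjoint.* For $k=0$ there is nothing to prove. Assume it for $k$ and let $0\le i<i'<2^{k+1}$. If $i\not\equiv i'\pmod{2^k}$, then $f^i(C_{k+1})$ and $f^{i'}(C_{k+1})$ lie in different sets of the level-$k$ cycle, because $C_{k+1}\subset C_k$ and $f^{2^k}(C_k)=C_k$. Otherwise $i'=i+2^k$ with $0\le i<2^k$. If the two sets met, applying $f^{2^k-i}$ would give a point of $f^{2^k}(C_{k+1})\cap f^{2^{k+1}}(C_{k+1})=f^{2^k}(C_{k+1})\cap C_{k+1}$, a contradiction.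

**Step 25 (the solenoid).** *We verify the definition.* The orbit unions are nested because $f^i(C_{k+1})\subset f^i(C_k)$. We have $0\in C_k$ for all $k$, so the orbit of $0$ stays in the compact set $\bigcup_{i<2^k}f^i(C_k)$ and visits each $f^i(C_k)$ infinitely often. Hence $\omega_f(0)$ is contained in this union and meets each $f^i(C_k)$. It has at least $2^k$ points for every $k$, so it is infinite. With $J_k=C_k$ and $m_k=2^k$, $k\ge1$, it is a doubling period solenoid of $f_t$, $t\in(0,1)$.

The pieces of $f_t$ are quadratic with $Sf_t<0$, which proves the last sentence of Theorem D. $\blacksquare$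

Theorem C is respected by this example: $f_t$ is even, so $|f_t'(0-)|=|f_t'(0+)|$ and the jump at the turning point is zero.
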